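# Polyhedral spheres on which every closed quasigeodesic crosses some edge many times

## 1. Polyhedral spheres, cone angles, quasigeodesics

**Definition (polyhedral sphere).** A polyhedral sphere is a topological sphere obtained by gluing finitely many Euclidean polygons along their edges. Two edges of the same polygon may be glued to each other.

The surface of a convex polyhedron, such as a cube, is an example. Two copies of one triangle glued along their boundaries give another, the doubly covered triangle. Self-gluing is a convenient local device: if the two legs of an isosceles triangle with apex angle $\alpha$ are glued together, the result is a disc, a piece of a cone with tip angle $\alpha$. Its boundary is the former base, now a loop with one corner, where the two base angles meet and add up to $\pi-\alpha$.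

**Definition (cone angle).** The cone angle at a vertex is the sum of the polygon angles there. A vertex is *convex* if its cone angle is less than $2\pi$, *flat* if it equals $2\pi$, *concave* if it is greater than $2\pi$.

Each vertex of a cube has cone angle $3\pi/2$ and is convex. The midpoint of an edge of a cube, declared to be a vertex, is flat. For a concave vertex, put a small cube on the middle of a face of a large cube and take a corner of the small cube's base: the large face contributes $3\pi/2$ and two side faces contribute $\pi/2$ each, in total $5\pi/2$.

**Definition (quasigeodesic).** A quasigeodesic is a curve on the sphere, parametrized with constant speed, such that: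

- away from vertices it is locally a straight segment when adjacent faces are unfolded into the plane;
- when it passes through a vertex of cone angle at most $2\pi$, the two angles it forms on either side are each at most $\pi$;
- when it passes through a vertex of cone angle at least $2\pi$, the two angles it forms on either side are each at least $\pi$.

At a flat vertex both angles are therefore $\pi$, and the curve goes straight. We consider nonconstant closed curves; for a closed quasigeodesic the conditions hold at all times, including the base point.

On the cube, a horizontal loop around the four side faces is a closed quasigeodesic. A less obvious example is the U-turn: a curve that runs into a vertex of cone angle $\theta$ and returns the way it came forms the angles $0$ and $\theta$. This is allowed exactly when $\theta\le\pi$. On the doubly covered equilateral triangle all cone angles are $2\pi/3$, so one edge traversed forth and back is a closed quasigeodesic. At a concave or flat vertex a U-turn is never allowed.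

**Definition (weakly simple).** A closed curve $\gamma$ is weakly simple if for each $\eta>0$ some simple closed curve is uniformly $\eta$-close to it.

A simple arc made of finitely many straight pieces, traversed forth and back, is weakly simple: the boundary of a thin neighborhood of the arc approximates it. A curve that crosses itself transversally is not: in a small disc around the crossing, two of its subarcs join opposite sides in interleaved fashion, any close enough curve contains two such subarcs as well, and these must meet.

**Definition (crossings/uses).** The number of crossings/uses of an edge $e$ by a closed curve $\gamma$ is the number of connected components, over one period, of the set of times at which $\gamma$ is in the relative interior of $e$. We write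
$$\mu(X)=\min_\gamma\max_e\#\{\text{crossings/uses of }e\text{ by }\gamma\},$$
where $\gamma$ ranges over the weakly simple closed quasigeodesics of $X$.

A curve may cross an edge transversally or run along it; either counts. The horizontal loop on the cube crosses each of the four vertical edges once and does not meet the others, so $\mu(\text{cube})\le1$. The doubled edge on the doubly covered equilateral triangle uses that edge twice: the forth run and the back run are separated by the visits to the endpoints, which are not in the relative interior.

**Two facts about shortest paths near a vertex.** We use them throughout.

First, if a path through a vertex forms an angle $\alpha<\pi$ on one side, it is not locally shortest: unfold the sector of angle $\alpha$ and cut the corner by a segment. So at an interior vertex a shortest path has both angles at least $\pi$, and such a vertex is flat or concave.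

Second, if both angles are at least $\pi$, the path is locally shortest. Let $x,y$ be points on its two sides, at distances $|x|,|y|$ from the vertex $v$. A path from $x$ to $y$ through $v$ has length at least $|x|+|y|$. A nearby path missing $v$ sweeps an angle at least $\pi$ around $v$. When it has swept exactly $\pi$, it is at a point at some distance $s$ from $v$, and developing the swept part in the plane shows that this part is at least $|x|+s$ long. The rest is at least $\bigl||y|-s\bigr|$ long. The sum is at least $|x|+|y|$.

## 2. Is there a universal bound on edge crossings?

Pogorelov proved that every convex polyhedron admits at least three simple closed quasigeodesics. Chartier and de Mesmay proved that every polyhedral sphere admits a weakly simple closed quasigeodesic; the number of times it crosses or uses the edges is bounded in terms of geometric parameters of the sphere, which is not a constant bound. The slides "Finding weakly simple closed quasigeodesics on polyhedral spheres" (https://sos.loria.fr/2022-CIRM-Workshop/slides/Arnaud-de_Mesmay.pdf) ask: does there always exist a weakly simple closed quasigeodesic that crosses/uses each edge at most $C$ times for some small constant $C$? In other words, is there an absolute constant $C$ with $\mu(X)\le C$ for every polyhedral sphere $X$?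

The answer is no. For every $C$ there is a polyhedral sphere made of $10$ triangles with $7$ vertices, none of them flat, on which every weakly simple closed quasigeodesic crosses some edge more than $C$ times. So no bound depending only on the number of faces exists either. We shall prove the following.

**Theorem 1.** For all $0<\varepsilon\le\pi/6$ and $0<\varepsilon'\le\varepsilon$ there is a triangulated polyhedral sphere $X=X_{\varepsilon,\varepsilon'}$ with $7$ vertices, $15$ edges and $10$ triangles, on which every weakly simple closed quasigeodesic crosses one of three particular edges $e_1,e_2,e_3$ transversally more than $\frac{2\pi}{3\varepsilon}-4$ times. If $\varepsilon'<\varepsilon$ there are no flat vertices. Taking $\varepsilon=\frac{2\pi}{3(C+4)}$, $\varepsilon'=\varepsilon/2$ gives more than $C$ crossings, so no absolute constant exists.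

**Theorem 2.** $\displaystyle\frac{2\pi}{3\varepsilon}-4<\mu(X_{\varepsilon,\varepsilon'})\le\frac{2\pi}{3\varepsilon}+5.$

**Proposition 3.** On a polyhedral sphere with exactly three convex vertices, every weakly simple closed quasigeodesic passes through a convex vertex.

**Theorem 4.** If every edge is a shortest path of the surface (for example, an embedded polyhedron in $\mathbb R^3$ with its straight edges) and at least two vertices have cone angle $\le\pi$, then some weakly simple closed quasigeodesic crosses/uses each edge at most $2$ times.

For scale: $\varepsilon=\pi/60$ gives $\frac{2\pi}{3\varepsilon}=40$, so on $X_{\pi/60,\varepsilon'}$ the best possible maximal crossing number lies in $(36,45]$.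

## 3. Doubling a shortest path between two sharp vertices

The doubled edge of Section 1 suggests the first thing to try. If two vertices $u\ne v$ have cone angle at most $\pi$, take a shortest path between them and traverse it forth and back. When edges are shortest paths, this gives the bound $2$.

**Proof of Theorem 4.** Let $u\neq v$ be vertices of cone angle $\le\pi$.

**Step 1: choose a good shortest path.** A shortest path $\sigma$ is straight away from vertices. Near each time it is straight on either side, so on either side it locally lies in a given open edge or misses it (an isolated crossing at that time is possible too). By compactness $\sigma$ meets each open edge in finitely many components. Among all shortest paths from $u$ to $v$, choose $\sigma$ minimizing the total number, over all edges $e$, of components of $\sigma\cap\operatorname{int}e$.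

**Step 2: show that each open edge is met at most once, by exchanging subpaths.** Suppose some $e$ has at least two components. Take $x$ in the first and $y$ in the last along $\sigma$; $x\ne y$ because $\sigma$ is simple. Replace $\sigma[x,y]$ by $e[x,y]$. Subpaths of shortest paths are shortest, so both are shortest paths from $x$ to $y$. They have the same length, and the new path is again a shortest path from $u$ to $v$. It meets $\operatorname{int}e$ in one component, consisting of the part of the first component before $x$, then $e[x,y]$, then the part of the last component after $y$. For another edge $f$, $\operatorname{int}f$ is disjoint from $\operatorname{int}e$, so no component of $\sigma\cap\operatorname{int}f$ contains $x$ or $y$. Each is either kept entirely or deleted entirely, and $e[x,y]$ adds none. The total has decreased, a contradiction.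

**Step 3: double the path.** The path $\sigma$ is simple, straight away from vertices, and at interior vertices (which are flat or concave) both angles are at least $\pi$. Traverse it forth and back. At $u$ and $v$ the angles are $0$ and the cone angle, which is at most $\pi$. So this is a closed quasigeodesic, weakly simple as a doubled simple arc, meeting each open edge in at most two components. Edges of a polyhedron in $\mathbb R^3$ are straight segments of $\mathbb R^3$, hence shortest paths. $\blacksquare$

The argument stops exactly in Step 2 when $e$ is straight but not shortest: then $e[x,y]$ may be longer than $\sigma[x,y]$, and the exchange is not available. The definition of a polyhedral sphere allows such edges. An edge may spiral many times around a thin cone while being perfectly straight in its faces. Our spheres have such edges.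

A single spiraling edge does not suffice, because a quasigeodesic may stay away from it. We therefore need two things: a set of places, one of which every weakly simple closed quasigeodesic must visit, and around each such place a guard, an annulus that cannot be traversed without many crossings of one edge. Proposition 3 provides the places.

## 4. Three convex vertices cannot all be avoided

The number three in Proposition 3 is optimal. The doubly covered square has four convex vertices (cone angle $\pi$), and a line parallel to a side, at a height strictly between $0$ and the side length, drawn on both copies, is a simple closed geodesic avoiding all vertices.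

**What Gauss–Bonnet gives.** For a closed disc $D$ in a polyhedral surface bounded by a simple closed curve made of straight pieces,
$$\sum_{v\in\operatorname{int}D}(2\pi-\theta_v)+\sum_{w\in\partial D}(\pi-\alpha_w)=2\pi, \tag{1}$$
where $\theta_v$ are cone angles and $\alpha_w$ are the angles of $D$ at boundary points. Suppose a *simple* closed quasigeodesic avoids the three convex vertices. It bounds two discs, and one of them contains at most one convex vertex. In that disc all $\alpha_w\ge\pi$, and the only possible positive term in (1) is $2\pi-\theta<2\pi$ from that one vertex. So the left side is less than $2\pi$, a contradiction.

For a weakly simple $\gamma$ this fails at the first word. The curve $\gamma$ may run over itself, and then it does not bound a disc. The nearby simple curves do bound discs, but they are not quasigeodesics, and we have no control of their turning. What does pass from the simple approximation to $\gamma$ is its *homotopy class* in the complement of the convex vertices. So we look for a contradiction that uses only this class, together with the fact that $\gamma$ itself is locally shortest. Nonpositive curvature supplies it.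

**Facts from nonpositive curvature.** A *geodesic* (of constant speed $v$) satisfies $d(c(s),c(t))=v|s-t|$; a *local geodesic* satisfies this near each time. A geodesic space is CAT(0) if distances between points on the sides of any geodesic triangle are at most the corresponding distances in the Euclidean triangle with the same side lengths. The plane is CAT(0). A cone of angle $\theta<2\pi$ is not: two points at equal distance from the tip and at angle $\theta/2<\pi$ are joined by two shortest paths, while in a CAT(0) space geodesics between two points are unique (and vary continuously with their endpoints). We use the following, with [BH] denoting Bridson–Haefliger.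

- Link condition ([BH], II.5.5–5.6): a surface glued from Euclidean polygons of finitely many shapes, with all cone angles at least $2\pi$, is locally CAT(0).
- Cartan–Hadamard ([BH], II.4.1): the universal cover of a complete connected locally CAT(0) space is CAT(0).
- In a CAT(0) space, local geodesics are geodesics. In particular a nonconstant local geodesic never returns to the same point.
- Flat strip theorem ([BH], II.2.13): two geodesic lines in a CAT(0) space at bounded distance from each other bound a flat strip, an isometrically embedded $\mathbb R\times[0,w]$ whose boundary lines are the two given lines.

**Proof of Proposition 3.** Let $a_1,a_2,a_3$ be the convex vertices, with cone angles $\theta_i<2\pi$. Suppose $\gamma$ is a weakly simple closed quasigeodesic avoiding them. All vertices on $\gamma$ have cone angle $\ge2\pi$, and both angles of $\gamma$ there are $\ge\pi$. By the second fact in Section 1, $\gamma$ is locally shortest, so it is a closed local geodesic.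

**Step 1: replace the convex vertices by cylinders, to get a surface without positive curvature.** Choose $\eta>0$ so small that the $\eta$-balls about the $a_i$ are disjoint flat cones containing no other vertex and missing $\gamma$. In the ball at $a_i$ take three points at distance $\eta/2$ from $a_i$, equally spaced by angle $\theta_i/3<\pi$, and let $P_i\ni a_i$ be the disc bounded by the three chords joining them. It consists of three isosceles triangles with apex angle $\theta_i/3$, so its angle at each corner is $\pi-\theta_i/3$, and the angle outside $P_i$ is $\pi+\theta_i/3$. Put $X_0=X\setminus\bigcup\operatorname{int}P_i$ and glue a flat half-cylinder $Z_i=\partial P_i\times[0,\infty)$ to each $\partial P_i$. Call the result $\hat X$. It is a complete surface which can be cut into polygons of finitely many shapes (cut the half-cylinders into rectangles of height $1$). A corner of $\partial P_i$ now has cone angle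
$$\Bigl(\pi+\frac{\theta_i}3\Bigr)+\pi=2\pi+\frac{\theta_i}3>2\pi ,$$
and all other cone angles are at least $2\pi$. So $\hat X$ is locally CAT(0) and its universal cover $\tilde X$ is CAT(0). Mapping each $P_i\setminus\{a_i\}$ radially onto $Z_i$ gives a homeomorphism $X\setminus\{a_1,a_2,a_3\}\to\hat X$ that is the identity on $X_0$. Since $\gamma\subset\operatorname{int}X_0$, where nothing changed, $\gamma$ is a closed local geodesic in $\hat X$.

**Step 2: find the homotopy class of $\gamma$ in $\hat X$.** Each point $z\in\hat X$ has a ball $B(z,r_z)$ that is CAT(0). If $x,y\in B(z,r_z/3)$, every shortest path between them has length less than $2r_z/3$, so it stays in $B(z,r_z)$; hence it is unique and varies continuously with $x$ and $y$. By compactness of $\gamma$ there is $\rho>0$ such that this applies to all $x$ on $\gamma$ and all $y$ with $d(x,y)<\rho$. Let $\gamma'\subset\operatorname{int}X_0$ be a simple closed curve so uniformly close to $\gamma$ that $d(\gamma(t),\gamma'(t))<\rho$ in $\hat X$ for all $t$ (near $\gamma$ the metrics of $X$ and $\hat X$ agree locally). Moving along the shortest paths from $\gamma(t)$ to $\gamma'(t)$ is a free homotopy in $\hat X$. So $\gamma$ is freely homotopic to $\gamma'$ in $\hat X$. The curve $\gamma'$ bounds two closed discs in $X$, and three points $a_i$ are distributed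 among their interiors. One disc, say $D$, contains at most one $a_i$.

**Step 3: exclude that $D$ contains no $a_i$.** In this case $\gamma'$ contracts in $D\subset X\setminus\{a_1,a_2,a_3\}$. So $\gamma$ is null-homotopic in $\hat X$ and lifts to a nonconstant closed local geodesic in $\tilde X$, which is impossible.

**Step 4: if $D$ contains exactly one $a_i$, produce a flat strip.** Say $D\ni a_1$. The group $\pi_1(D\setminus\{a_1\})$ is infinite cyclic. The set $P_1$ is connected, misses $\gamma'=\partial D$ and contains $a_1$, so $P_1\subset\operatorname{int}D$. Each of $\gamma'=\partial D$ and $\partial P_1$ goes once around $a_1$. So up to orientation $\gamma'$ is freely homotopic in $D\setminus\{a_1\}$ to $\partial P_1$ traversed once, and $\gamma$ is freely homotopic in $\hat X$ to the closed local geodesic $c=\partial P_1\times\{1\}$, up to orientation.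

Parametrize both over $\mathbb R/\mathbb Z$ with constant speed and lift the homotopy to $\tilde h:\mathbb R\times[0,1]\to\tilde X$, with $\tilde h(\cdot,0)=\tilde\gamma$ and $\tilde h(\cdot,1)=\tilde c$. The maps $\tilde h(t+1,s)$ and $\tilde h(t,s)$ lift the same map, so they differ by a deck transformation, which is an isometry. Hence $d(\tilde\gamma(t),\tilde c(t))$ is periodic and continuous, so it is bounded. Both curves are local geodesics, hence geodesic lines, and bounded distance forces equal speeds; after rescaling time both have unit speed. They are disjoint because $c\subset\operatorname{int}Z_1$ while $\gamma\cap Z_1=\emptyset$. By the flat strip theorem there is an isometric embedding $f:\mathbb R\times[0,w]\to\tilde X$, with $w>0$, closed image $F$ and boundary lines $\tilde c,\tilde\gamma$. By invariance of domain $U=f(\mathbb R\times(0,w))$ is open in the surface $\tilde X$. It is flat, so $U$ contains no point of cone angle $>2\pi$.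

**Step 5: the strip must swallow a line that contains points of cone angle $>2\pi$.** Every nonzero power of $c$ is a nonconstant closed local geodesic, so, as in Step 3, it is not null-homotopic. Therefore $\pi_1(Z_1)\cong\mathbb Z$ injects into $\pi_1(\hat X)$, and the component $H\supset\tilde c$ of the preimage of $Z_1$ is the universal cover of $Z_1$, $H\cong\mathbb R\times[0,\infty)$. Its frontier line $\ell$ covers $\partial P_1$, so it contains points of cone angle $>2\pi$, the lifts of the corners.

The complement of $\ell$ in $\tilde X$ is the disjoint union of the open sets $H\setminus\ell$ and $\tilde X\setminus H$. The connected set $F$ meets the first (in $\tilde c$) and the second (in $\tilde\gamma$). So $F\cap\ell\ne\emptyset$. This set is closed in $\ell$. Since $\ell$ misses $\tilde c$ and $\tilde\gamma$, we have $F\cap\ell=U\cap\ell$, which is open in $\ell$. As $\ell$ is connected, $\ell\subset U$. But $U$ contains no point of cone angle $>2\pi$, a contradiction. $\square$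

## 5. A sphere with three sharp tips behind conical annuli

We want a sphere with exactly three convex vertices $a_1,a_2,a_3$, each inside a disc $D_i=T_i\cup A_i$: a small cone $T_i$ with tip $a_i$ (an isosceles triangle with legs glued) surrounded by a flat annulus $A_i$ carrying a spiraling edge $e_i$.

A flat cylinder is not a possible annulus. The base corner $p$ of the cone has angle $\pi-\varepsilon'$, a cylinder boundary adds $\pi$, and $p$ would be convex, which destroys the hypothesis of Proposition 3. The annulus must have angle at least $\pi+\varepsilon'$ at $p$. So we take a piece of a *cone* of angle $\varepsilon\ge\varepsilon'$, cut off along chords; this gives $\pi+\varepsilon$. The cone shape has a second benefit: what comes from the tip crosses it almost radially. A straight line at distance $1$ from the origin $o$ of the plane turns, seen from $o$, by the angle $\pi/3$ between radius $1$ and radius $2$. On a cone of angle $\varepsilon$ one full turn is only $\varepsilon$, so this line winds about $\frac{\pi}{3\varepsilon}$ times around the cone, and a nearly radial path must cross it about that often.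

**Parameters.** Let $0<\varepsilon\le\pi/6$, $0<\varepsilon'\le\varepsilon$, and
$$\beta=\frac\pi3,\qquad R=\frac1{\cos\beta}=2,\qquad R'=2\cos\frac\varepsilon2\ge\sqrt2,\qquad \beta'=\arccos\frac1{R'}\in\Bigl[\frac\pi4,\beta\Bigr).$$
We need that $\beta'$ is close to $\beta$:
$$\beta-\beta'\le\frac\varepsilon2. \tag{2}$$
By the mean value theorem, and since $\sin\ge\sin\frac\pi4$ on $[\beta',\beta]$,
$$\sin\tfrac\pi4\,(\beta-\beta')\le\cos\beta'-\cos\beta=\frac1{R'}-\frac12=\frac12\Bigl(\sec\frac\varepsilon2-1\Bigr).$$
For $0<x\le\pi/12$ we have $\sec x-1=\tan x\cdot\frac{1-\cos x}{\sin x}=\tan x\tan\frac x2\le2x\cdot\frac12=x$. With $x=\varepsilon/2$ this gives $\beta-\beta'\le\sqrt2\cdot\frac12\cdot\frac\varepsilon2\le\frac\varepsilon2$.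

**Step 1: the annulus.** Let $(r,\varphi)$, $r>0$, $\varphi\in\mathbb R$, be polar coordinates on the universal cover of the plane punctured at the origin $o$. For $k\in\mathbb Z$ put

- $p_k=(1,k\varepsilon)$ and $q_k=(R,k\varepsilon+\beta)$;
- $g_k$ = the chord $p_kp_{k+1}$ and $b_k$ = the chord $q_kq_{k+1}$;
- $e_k=\{r=1/\cos(\varphi-k\varepsilon),\ 0\le\varphi-k\varepsilon\le\beta\}$, a straight segment from $p_k$ to $q_k$ on a line at distance $1$ from $o$, the tangent to the unit circle at $p_k$.

The inner chain $\bigcup g_k$ has $\cos\frac\varepsilon2\le r\le1$; the outer chain $\bigcup b_k$ has $R'\le r\le R$. Let $\tilde A$ be the closed strip between the chains, and $A=\tilde A/(\varphi\sim\varphi+\varepsilon)$. This is a flat annulus with boundary loops $g$, of length $|g|=2\sin\frac\varepsilon2$, and $b$, of length $|b|=4\sin\frac\varepsilon2$. The loop $g$ is straight except at the point $p$ and $b$ is straight except at $q$. Two consecutive chords with central angle $\varepsilon$ meet at the angle $\pi-\varepsilon$ on the side of $o$. So in $A$ the angle at $p$ is $\pi+\varepsilon$, bisected by the outward radial direction, and the angle at $q$ is $\pi-\varepsilon$, bisected by the inward radial direction.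

**Step 2: a function whose level sets are the $e_k$.** On $r\ge1$ let
$$S=\varphi-\arccos\frac1r .$$
On $e_k$ we have $\arccos\frac1r=\varphi-k\varepsilon$. Conversely, if $S=k\varepsilon$ and $1\le r\le R$, then $\varphi-k\varepsilon=\arccos\frac1r\in[0,\beta]$. So
$$e_k=\{S=k\varepsilon,\ 1\le r\le R\},\qquad S(q_k)=k\varepsilon . \tag{3}$$
In particular the $e_k$ are pairwise disjoint.

**Step 3: the $e_k$ lie in $\tilde A$ and meet its boundary only in their endpoints.** Elsewhere than at $p_k$ we have $r>1$ on $e_k$, so $e_k$ meets the inner chain only at $p_k$. For the outer chain, write $\varphi=\beta+(k+\frac12)\varepsilon+t$, $|t|\le\frac\varepsilon2$, $r=R'/\cos t$ on $b_k$. Then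
$$\frac{dS}{dt}=1-\frac{d}{dt}\arccos\frac{\cos t}{R'}=1-\frac{\sin t}{\sqrt{R'^2-\cos^2t}}\ge1-\sin\frac\varepsilon2>0,$$
because $R'^2\ge2$ makes the root at least $1$. So $S$ is strictly increasing along the outer chain, takes the value $k\varepsilon$ there only at $q_k$, and $e_k$ meets the outer chain only at $q_k$. Starting at $p_k$, where $r=1<R'$, it stays between the chains. The translates $e_k$ are disjoint, so they project to one simple arc $e\subset A$ from $p$ to $q$.

**Step 4: cut $A$ into two triangles.** The arcs $e_k$ cut the strip $\tilde A$ into translates of the region $Q$ bounded by $g_0,e_1,b_0,e_0$. On this boundary, hence on $Q$, $\varphi$ stays in $[0,\beta+\varepsilon]$, a range of length $<2\pi$. So $Q$ is a planar quadrilateral $p_0q_0q_1p_1$ with straight sides. The chord $g_0$ makes the angle $\frac\varepsilon2$ with the tangent to the unit circle at each of its ends. So the angle of $Q$ at $p_0$ is $\frac\varepsilon2$, and at $p_1$ it is $\pi+\frac\varepsilon2$ (they add up to the angle $\pi+\varepsilon$ of $A$ at $p$). A quadrilateral has a diagonal in its interior. The diagonal $p_0q_1$ would make $p_1$ a vertex of a triangle with angle $>\pi$; so the interior diagonal is $d=p_1q_0$. It cuts $Q$ into two triangles. Thus $A$ is $Q$ with $e_0$ and $e_1$ glued.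

**Step 5: assemble the sphere.** For $i=1,2,3$ take a copy $A_i$ of $A$, with $g_i,b_i,e_i,d_i,p_i$ named accordingly, and an isosceles triangle $T_i$ with apex $a_i$, apex angle $\varepsilon'$ and base of length $|g|$. Glue the legs of $T_i$ together and its base to $g_i$. The result is a disc $D_i=T_i\cup A_i$ with boundary loop $b_i$. Glue $b_1,b_2,b_3$ to the three sides of an equilateral triangle $\Delta$ of side $|b|$. The corner of each loop $b_i$ is identified with both ends of a side of $\Delta$, so the three corners of $\Delta$ become one vertex $q$. The corner of $D_i$ joins the two ends of the $i$-th side in the link of $q$, and a corner of $\Delta$ joins an end of one side to an end of the next. So the link is a single circle, cyclically: corner of $D_1$, corner of $\Delta$, corner of $D_2$, corner of $\Delta$, corner of $D_3$, corner of $\Delta$. We get a closed connected surface $X=X_{\varepsilon,\varepsilon'}$ with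

- $7$ vertices: $a_i$, $p_i$, $q$;
- $15$ edges: the legs, $g_i$, $e_i$, $d_i$, $b_i$;
- $10$ triangles: the three $T_i$, six in the $A_i$, and $\Delta$.

Since $7-15+10=2$, $X$ is a sphere. The cone angles are
$$a_i:\ \varepsilon',\qquad p_i:\ (\pi-\varepsilon')+(\pi+\varepsilon)=2\pi+\varepsilon-\varepsilon',\qquad q:\ \pi+3(\pi-\varepsilon)=4\pi-3\varepsilon>2\pi. \tag{4}$$
So exactly the three vertices $a_i$ are convex, and if $\varepsilon'<\varepsilon$ there are no flat vertices.

## 6. Arcs leaving a tip are almost radial

Throughout, let an arc of a quasigeodesic start at $a=a_i$; we drop the index $i$. In $T$ it is a straight ray from the apex. A direction at a point of $\tilde A$ is described by its signed angle $\psi$ with the outward radial direction (from $o$).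

**Lemma 5.** The arc enters $A$ at a point of the loop $g$ with a direction satisfying $|\psi|<\frac\varepsilon2$.

**Proof.** The ray hits $g$ at an interior point or it runs along the leg to $p$.

**Case (i): the ray hits $g$ at an interior point**, at signed distance $x$ from the midpoint of $g$. It crosses $g$ straight. Unfold $T$ next to $Q$. Both $o$ and the apex $a$ lie on the perpendicular bisector of $g$, on the same side of $g$, at heights
$$h=\frac{|g|}2\cot\frac\varepsilon2\qquad\text{and}\qquad h'=\frac{|g|}2\cot\frac{\varepsilon'}2\ge h .$$
At the hitting point the radial direction and the ray make with the normal of $g$ the angles $\arctan\frac{|x|}h$ and $\arctan\frac{|x|}{h'}$, to the same side. Hence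
$$|\psi|=\arctan\frac{|x|}{h}-\arctan\frac{|x|}{h'}\le\arctan\frac{|x|}h<\frac\varepsilon2,$$
since $|x|<\frac{|g|}2=h\tan\frac\varepsilon2$.

**Case (ii): the ray runs along the leg to $p$.** By (4) the cone angle at $p$ is at least $2\pi$, so the arc leaves $p$ with both angles at least $\pi$. Inside $T$ the leg makes the angle $\frac{\pi-\varepsilon'}2<\pi$ with $g$ on each side, so the outgoing direction lies on the $A$ side. There the angle is $\pi+\varepsilon$, bisected by the radial direction. So the two angles of the arc are
$$\frac{\pi-\varepsilon'}2+\frac{\pi+\varepsilon}2\pm\psi=\pi+\frac{\varepsilon-\varepsilon'}2\pm\psi .$$
Both are at least $\pi$, so $|\psi|\le\frac{\varepsilon-\varepsilon'}2<\frac\varepsilon2$. $\square$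

**Lemma 6.** After entering $A$, the arc is a straight segment in $\tilde A$ until it meets the outer chain, which it does. Along it $r$ strictly increases, $\varphi$ varies by less than $\frac\varepsilon2$, and the deviation from the radial direction decreases in absolute value (or is constantly $0$).

**Proof.** There are no vertices in the interior of $A$, so the arc is straight as long as it stays there. Let it start at a point with polar angle $\varphi_s$ and $r\le1$. Consider the straight ray in direction $\varphi_s+\psi$ from this point. As $|\psi|<\frac\pi2$, $r$ strictly increases along it. The polar angle moves monotonically from $\varphi_s$ toward $\varphi_s+\psi$ without reaching it (or stays constant if $\psi=0$). So $\varphi$ changes by a total of less than $|\psi|<\frac\varepsilon2$ (or not at all), and the deviation, which is $\varphi_s+\psi-\varphi$, decreases in absolute value. It remains to see that the ray does not return to the inner chain. Since $r$ is unbounded along the ray, it then meets the outer chain.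

If the start is in the interior of $g_k$, the ray comes from the apex across the line of $g_k$, so from then on it is strictly on the outer side of this line. In the sector of polar angles within $\frac\varepsilon2$ of the start, the inner chain consists of parts of $g_{k-1},g_k,g_{k+1}$. These are chords inscribed in the unit circle. The points $p_{k-1},\dots,p_{k+2}$ lie on the closed inner side of the line of $g_k$, since an arc of the circle strictly beyond that line has polar angles in $(k\varepsilon,(k+1)\varepsilon)$. So the chords lie there too, and the ray misses them.

If the start is $p_k$, the outward normals of $g_{k-1}$ and $g_k$ are at angles $\mp\frac\varepsilon2$ from the radial direction. The ray makes an angle less than $\varepsilon<\frac\pi2$ with both. So after the start it lies strictly outside both lines, while the inner chain in the sector $|\varphi-k\varepsilon|<\frac\varepsilon2$ lies on these chords. $\square$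

## 7. Each traversal of a guard costs about $\pi/(3\varepsilon)$ crossings

Consider first an exactly radial arc. There $\varphi=\varphi_0$ is constant, $S=\varphi_0-\arccos\frac1r$, and while $r$ goes from $1$ to $R'$ the function $S$ drops by $\beta'\ge\frac\pi3-\frac\varepsilon2$. Each time $S$ passes a multiple of $\varepsilon$, the arc is on $e$ by (3). In general the deviation costs only another $\frac\varepsilon2$.

**Lemma 7.** Every arc from $a_i$ to $b_i$ crosses $e_i$ transversally more than $\frac{\pi}{3\varepsilon}-2$ times.

**Proof.** **Step 1: bound the drop of $S$.** By Lemma 6 the arc starts in $A$ at $r\le1$ and reaches the outer chain, where $r\ge R'$. Let $\varphi_1,\varphi_2$ be its polar angles at $r=1$ and $r=R'$. Then $|\varphi_1-\varphi_2|<\frac\varepsilon2$, and by (2)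
$$S|_{r=1}-S|_{r=R'}=\varphi_1-\varphi_2+\beta'>\beta'-\frac\varepsilon2\ge\frac\pi3-\varepsilon . \tag{5}$$

**Step 2: count multiples of $\varepsilon$.** For each integer $k$ with $S|_{r=R'}<k\varepsilon<S|_{r=1}$, the intermediate value theorem gives a point of the arc with $1<r<R'$ and $S=k\varepsilon$. By (3) this is an interior point of $e_k$. Different $k$ give different points. An open interval of length $\lambda$ contains at least $\lambda-1$ integers. So by (5) the number of such $k$ is greater than
$$\frac{\pi/3-\varepsilon}{\varepsilon}-1=\frac\pi{3\varepsilon}-2 .$$

**Step 3: check transversality, so that the crossings are counted separately.** The line of $e_k$ has distance $1$ from $o$. The line of the arc starts at $r\le1$ with deviation $\psi$, so it has distance at most $\sin|\psi|<1$ from $o$. The lines are different, hence transversal where they meet, and each crossing is an isolated time. $\square$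

**Proof of Theorem 1.** The sphere and its vertex, edge and face numbers were given in Section 5. Let $\gamma$ be a weakly simple closed quasigeodesic with period $P$.

**Step 1: find two arcs from a tip.** By (4), $X$ has exactly three convex vertices, so by Proposition 3 $\gamma$ passes through some $a_i$, say at time $0$. By Lemma 6, its forward continuation first reaches $b_i$ at some time $t_1>0$. The reversed curve is also a quasigeodesic, so the backward continuation first reaches $b_i$ at some time $-t_2<0$.

**Step 2: show that the two arcs are disjoint in time within one period.** On $(0,t_1)$ and, by periodicity, on $(P-t_2,P)$, the curve is in $\operatorname{int}D_i\setminus\{a_i\}$: it leaves $a_i$ straight, crosses $g_i$ or passes $p_i$, and then moves outward in $A_i$. Since $\gamma(P)=a_i$, which is not on $b_i$, we have $t_1<P$. Since $\gamma(t_1)\in b_i$, we have $t_1\notin(P-t_2,P)$. So $t_1\le P-t_2$.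

**Step 3: add up.** By Lemma 7 each of the two arcs crosses $e_i$ transversally more than $\frac\pi{3\varepsilon}-2$ times, so $\gamma$ crosses $e_i$ more than
$$2\Bigl(\frac{\pi}{3\varepsilon}-2\Bigr)=\frac{2\pi}{3\varepsilon}-4$$
times. For $C\ge0$ the choice $\varepsilon=\frac{2\pi}{3(C+4)}\le\frac\pi6$, $\varepsilon'=\varepsilon/2$ is allowed, gives no flat vertices, and turns the bound into $C$. $\blacksquare$

## 8. A closed quasigeodesic that nearly attains the bound

**Proof of Theorem 2.** The lower bound is Theorem 1. For the upper bound we double a path from $a_1$ to $a_2$ through $q$, as in Section 3, and count.

**Step 1: a quasigeodesic arc from $a_i$ to $q$ inside $D_i$.** Let $\sigma_i$ be a shortest path in the disc $D_i$ from $a_i$ to $q$. It does not meet $\partial D_i$ before $q$. Suppose it did, and let $y\in b_i\setminus\{q\}$ be the first such point. The boundary of $D_i$ is straight at $y$, so $y$ has a half-disc neighborhood, which is convex. Near $y$, then, $\sigma_i$ is a straight segment with $y$ in its interior. Such a segment in the half-disc lies in the diameter, while just before $y$ the path is in $\operatorname{int}D_i$, a contradiction. So before $q$ the path $\sigma_i$ is in $\operatorname{int}D_i$. It is straight away from vertices, and at $p_i$, if visited, its angles are $\ge\pi$.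 It is therefore an arc of the type studied in Section 6. By Lemmas 5 and 6 it arrives at $q$ with deviation from radial less than $\frac\varepsilon2$. The corner of $D_i$ at $q$ has angle $\pi-\varepsilon$, bisected by the radial direction. So $\sigma_i$ divides it into two angles, each at least
$$\frac{\pi-\varepsilon}2-\frac\varepsilon2=\frac\pi2-\varepsilon .$$

**Step 2: double the union.** Let $\sigma=\sigma_1\cup\sigma_2$. Each $\sigma_i$ is simple and $D_1\cap D_2=\{q\}$, so $\sigma$ is a simple arc from $a_1$ to $a_2$ through $q$. By the cyclic order of corners at $q$ from Section 5, its two angles there are at least
$$2\Bigl(\frac\pi2-\varepsilon\Bigr)+\frac\pi3\ge\pi\qquad\text{and}\qquad 2\Bigl(\frac\pi2-\varepsilon\Bigr)+\frac{2\pi}3+(\pi-\varepsilon)\ge\pi,$$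
using $\varepsilon\le\frac\pi6$. Traverse $\sigma$ forth and back. At $a_1,a_2$ the angles are $0$ and $\varepsilon'\le\pi$. So this is a closed quasigeodesic. It is weakly simple, because the boundary of a thin neighborhood of the simple arc $\sigma$ approximates it.

**Step 3: count on $e_i$.** All $e_k$ lie in $r\ge1$. On $\sigma_i$ in this region, $\varphi$ varies by less than $\frac\varepsilon2$ and $\arccos\frac1r$ stays in $[0,\beta]$, so the oscillation of $S$ is at most $\beta+\frac\varepsilon2$. Each $e_k$ is met at most once: both it and $\sigma_i\cap A_i$ are straight, on different lines (as in Lemma 7, Step 3), in sectors of angle $<2\pi$. A closed interval of length $\lambda$ contains at most $\lambda+1$ integers. So $\sigma_i$ meets $e_i$ at most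
$$n=\frac{\pi/3+\varepsilon/2}\varepsilon+1=\frac\pi{3\varepsilon}+\frac32$$
times, and the doubled curve does so at most $2n=\frac{2\pi}{3\varepsilon}+3$ times.

**Step 4: count on the other edges.** The crossings with $e_i$ cut $\sigma_i\cap A_i$ into at most $n+1$ straight pieces, each in a copy of the planar region $Q$. Each piece meets the straight diagonal $d_i$ in at most one component, because the intersection of two segments is connected. This gives at most $2(n+1)=\frac{2\pi}{3\varepsilon}+5$ for $d_i$. The leg is used at most once by $\sigma_i$ (if it runs along it) and $g_i$ is crossed at most once, so the doubled curve crosses/uses them at most twice. The open edge $b_i$ is not met at all, since $\sigma_i$ meets it only at $q$. The edges in $D_3$ are not met. So every edge is crossed/used at most $\frac{2\pi}{3\varepsilon}+5$ times. $\blacksquare$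

## 9. Simplicial complexes, and edges that are shortest paths

**Remark (a).** The triangulation of $X_{\varepsilon,\varepsilon'}$ is not a simplicial complex: some edges are loops and some triangles are glued to themselves. Its second (straight) barycentric subdivision is a genuine simplicial complex, with a fixed number of faces. All new vertices are flat, so the quasigeodesics are the same curves as before. Each original edge is cut into $4$ pieces by $3$ new vertices. For each of the two arcs in the proof of Theorem 1, the crossings found with $e_i$ occur at distinct points of $e_i$: a point of $e_i$ is determined by its radius $r$, and $r$ is strictly monotone along the arc. So for each arc at most $3$ crossings are at new vertices, and at most $6$ for the two arcs. More than $\frac{2\pi}{3\varepsilon}-10$ crossings remain, in the interiors of $4$ pieces. By pigeonhole some piece is crossed at least $\frac14\bigl(\frac{2\pi}{3\varepsilon}-10\bigr)$ times. So the negative answer also holds for simplicial complexes.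

**Remark (b).** The edges $e_i$ are straight but not shortest, which the question in Section 2 allows; for that question the answer is no. Theorem 4 shows that this feature matters when two cone angles are $\le\pi$. What happens if all edges are additionally required to be shortest paths and at most one vertex has cone angle $\le\pi$ is a different question, which these arguments do not settle.
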